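\title{Discrete subsets of the square and the Lindel\"of property}

\begin{abstract}
Let $X$ be a Tychonoff space such that every discrete subset of $X\times X$ has a $\sigma$-compact closure. We show that ZFC does not decide whether $X$ must be Lindel\"of. If $\kappa\ge 2^\omega$ is a singular cardinal of countable cofinality with $\square_\kappa$ and $2^\kappa=\kappa^+$, and so in particular under $V=L$, there is a zero-dimensional counterexample of size $\kappa^+$, and it works in all finite powers. If a supercompact cardinal is consistent, then it is consistent that every such $X$ is Lindel\"of. In ZFC, a counterexample has size at least $\aleph_{\omega+1}$, has Lindel\"of number at least $\aleph_\omega$, and is not countably metacompact; under $V=L$ both bounds are attained.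
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All spaces are Tychonoff. A subset $D$ of a space $Y$ is \emph{discrete} if it is a discrete space in the subspace topology; it need not be closed, and $\overline D$ denotes its closure in $Y$. A space is \emph{$\sigma$-compact} if it is a union of countably many compact subspaces, and \emph{Lindel\"of} if every open cover has a countable subcover. We study the following property of a space $X$:
\begin{equation*}
\text{$\overline D$ is $\sigma$-compact for every discrete $D\subset X\times X$,}\tag{$\ast$}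
\end{equation*}
the closure being taken in $X\times X$. The question, posed in \cite{problem}, is:
\begin{quote}
\emph{Must every space with property $(\ast)$ be Lindel\"of?}
\end{quote}

Covering properties pass to closed subspaces, and one may ask whether a restricted supply of closed subspaces, the closures of discrete sets, already detects them. Every $\sigma$-compact space has $(\ast)$, because its square and all closed subspaces of the square are $\sigma$-compact. In the other direction, $(\ast)$ implies the same property for discrete $D\subset X$, since $D\times\{x_0\}$ is discrete in $X\times X$ and has closure $\overline D\times\{x_0\}$. A typical non-Lindel\"of space is caught by such a $D$. In $\omega_1$ with the order topology, every countable set has compact closure, but the successor ordinals form a discrete set whose closure is uncountable, and so not $\sigma$-compact, because compact subsets of $\omega_1$ are countable.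

This example has a general form. Take an open cover $\{U_\alpha:\alpha<\kappa\}$ with no countable subcover and with $\kappa$ as small as possible, and choose points $x_\alpha$ recursively, each outside the members of the cover used so far. One obtains a discrete set whose closure is not covered by any bounded part $\{U_\alpha:\alpha<\gamma\}$, $\gamma<\kappa$, of the cover. With ``finite'' in place of ``countable'' this proves that $X$ is compact as soon as all discrete subsets of $X$ have compact closures (Remark~\ref{rem:compact}), and one would guess that the answer to the question is yes. The argument has one gap: a countable subfamily of the cover is bounded only if $\operatorname{cf}\kappa>\omega$. The whole question lives in this gap, at singular cardinals of countable cofinality.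

Recall that the \emph{Lindel\"of number} $L(X)$ is the least infinite cardinal $\mu$ such that every open cover of $X$ has a subcover of size at most $\mu$, that $hL(X)=\sup\{L(Y):Y\subset X\}$, and that $X$ is \emph{countably metacompact} if every countable open cover has a point-finite open refinement. A discrete $D\subset X$ satisfies $|D|\le hL(X)$, because the cover of $D$ by singletons has no proper subcover. The principle $\square_\kappa$ is recalled in Section~\ref{sec:rho}, supercompact cardinals in Section~\ref{sec:G}.

\begin{theorem}[ZFC]\label{thm:zfc}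
Let $X$ satisfy $(\ast)$ and not be Lindel\"of, and let $\kappa$ be the least size of an open cover of $X$ with no countable subcover. Then:
\begin{enumerate}
\item[(a)] $\operatorname{cf}\kappa=\omega<\kappa$;
\item[(b)] every $A\subset X$ with $|A|\le\kappa$ is contained in a $\sigma$-compact subset of $X$;
\item[(c)] $L(X)\ge\kappa\ge\aleph_\omega$ and $|X|>\kappa$, so $|X|\ge\aleph_{\omega+1}$;
\item[(d)] $X$ is not countably metacompact.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:no}
Let $\kappa\ge 2^\omega$ be a singular cardinal with $\operatorname{cf}\kappa=\omega$, and assume $\square_\kappa$ and $2^\kappa=\kappa^+$. Then there is a zero-dimensional Hausdorff space $X$ with $|X|=\kappa^+$ that is not Lindel\"of and such that, for every $1\le d<\omega$, $hL(X^d)\le\kappa$ and every subset of $X^d$ of size at most $\kappa$ is contained in a closed $\sigma$-compact subset of $X^d$. In particular, $\overline D$ is $\sigma$-compact for every discrete $D\subset X^d$.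
\end{theorem}

\begin{theorem}\label{thm:yes}
If ZFC $+$ ``there is a supercompact cardinal'' is consistent, then so is ZFC $+$ ``every space with $(\ast)$ is Lindel\"of''.
\end{theorem}

\begin{corollary}\label{cor:summary}
\begin{enumerate}
\item[(a)] Under $V=L$ there is a non-Lindel\"of space with $(\ast)$. Hence the statement ``every space with $(\ast)$ is Lindel\"of'' is independent of ZFC, where the consistency of the statement itself is relative to that of a supercompact cardinal.
\item[(b)] In ZFC, a space $X$ with $(\ast)$ is Lindel\"of if it is countably metacompact, or if $L(X)<\aleph_\omega$, or if $|X|\le\aleph_\omega$. Under $V=L$ there is a non-Lindel\"of space $X$ with $(\ast)$, $|X|=\aleph_{\omega+1}$ and $L(X)=\aleph_\omega$.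
\item[(c)] If every space with $(\ast)$ is Lindel\"of, then at every singular $\kappa\ge2^\omega$ of cofinality $\omega$ either $\square_\kappa$ or $2^\kappa=\kappa^+$ fails; in particular $V\ne L$.
\end{enumerate}
\end{corollary}

\begin{proof}
Under $V=L$ the hypotheses of Theorem~\ref{thm:no} hold for $\kappa=\aleph_\omega$ (Jensen). This and Theorem~\ref{thm:yes} give (a); part (c) is the contrapositive of Theorem~\ref{thm:no} with $d=2$. The first sentence of (b) restates parts (c) and (d) of Theorem~\ref{thm:zfc}. The space $X$ of Theorem~\ref{thm:no} for $\kappa=\aleph_\omega$ has size $\aleph_{\omega+1}$, and $\aleph_\omega\le L(X)\le hL(X)\le\aleph_\omega$, the first inequality by Theorem~\ref{thm:zfc}(c).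
\end{proof}

Sections~\ref{sec:zfc}, \ref{sec:no} and \ref{sec:yes} prove the three theorems; the last two sections can be read independently of each other. Ordinals carry the order topology. We write $[Y]^{\le\mu}$ for the set of subsets of $Y$ of size at most $\mu$, $[Y]^2$ for the set of two-element subsets, $\pi_1,\pi_2$ for the projections of $X\times X$, and $f=^*g$ if $f(k)=g(k)$ for all but finitely many $k<\omega$.

\section{What a counterexample must look like}\label{sec:zfc}

In this section $X$ satisfies $(\ast)$ and is not Lindel\"of, $\kappa$ is as in Theorem~\ref{thm:zfc}, and $\mathcal U=\{U_\alpha:\alpha<\kappa\}$ is an open cover of $X$ with no countable subcover. Then $\kappa>\omega$. By the minimality of $\kappa$, every open cover of size less than $\kappa$ has a countable subcover; in particular, no subfamily of $\mathcal U$ of size less than $\kappa$ covers $X$.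

\begin{lemma}\label{lem:free}
There are distinct points $x_\alpha\in X$, $\alpha<\kappa$, that form a discrete set and satisfy $x_\gamma\notin U_\alpha$ whenever $\alpha\le\gamma<\kappa$.
\end{lemma}

\begin{proof}
We choose countable families $\mathcal V_\alpha\subset\mathcal U$ and points $x_\alpha$ by recursion on $\alpha<\kappa$. With $D_\alpha=\{x_\beta:\beta<\alpha\}$ and $G_\alpha=\bigcup_{\beta\le\alpha}\bigcup\mathcal V_\beta$, the requirements are
\[
U_\alpha\in\mathcal V_\alpha,\qquad \overline{D_\alpha}\subset\bigcup\mathcal V_\alpha,\qquad x_\alpha\notin G_\alpha .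
\]
Let $\alpha\le\kappa$ and suppose that they hold below $\alpha$. We claim that each $x_\delta$, $\delta<\alpha$, has a neighborhood containing no $x_\gamma$ with $\gamma\neq\delta$, $\gamma<\alpha$. Since $\overline{D_\delta}\subset G_\delta$ and $x_\delta\notin G_\delta$, the open set $X\setminus\overline{D_\delta}$ contains $x_\delta$ and no earlier point. If $\delta+1=\alpha$, there are no later points. If $\delta+1<\alpha$, then $x_\delta\in D_{\delta+1}\subset G_{\delta+1}$, while $x_\gamma\notin G_\gamma\supset G_{\delta+1}$ for $\delta<\gamma<\alpha$; so $G_{\delta+1}\setminus\overline{D_\delta}$ is the required neighborhood.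

Thus $D_\alpha$ is discrete. For $\alpha<\kappa$ its closure is $\sigma$-compact, so a countable $\mathcal V_\alpha\subset\mathcal U$ with $U_\alpha\in\mathcal V_\alpha$ covers it. The set $G_\alpha$ is a union of at most $|\alpha|+\omega<\kappa$ members of $\mathcal U$, so there is a point $x_\alpha\notin G_\alpha$. For $\alpha=\kappa$ the claim gives the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(a)]
The closure of $\{x_\alpha:\alpha<\kappa\}$ is $\sigma$-compact, so a countable $\mathcal V\subset\mathcal U$ covers it. If $\operatorname{cf}\kappa>\omega$, then $\mathcal V\subset\{U_\alpha:\alpha<\gamma\}$ for some $\gamma<\kappa$, and $x_\gamma$ is not covered.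
\end{proof}

\begin{remark}\label{rem:compact}
Suppose that all discrete subsets of a space $Y$ have compact closures, and that $Y$ has an open cover $\{U_\alpha:\alpha<\mu\}$ with no finite subcover, $\mu$ least possible. The recursion above runs with finite families $\mathcal V_\alpha$, since fewer than $\mu$ members of the cover are used at each stage (finitely many if $\mu=\omega$). A finite subfamily covers the closure of $\{x_\alpha:\alpha<\mu\}$, and a finite set of indices is bounded in $\mu$. This is a contradiction, so $Y$ is compact.
\end{remark}

So far only discrete subsets of $X$ were used. The square enters through a simple observation: a discrete set of size $\kappa$ in the first coordinate can carry an arbitrary set of size $\kappa$ in the second.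

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(b)]
Let $\emptyset\ne A=\{a_\alpha:\alpha<\kappa\}$, repetitions allowed, and $D=\{(x_\alpha,a_\alpha):\alpha<\kappa\}$. If $W$ is a neighborhood of $x_\alpha$ containing no other $x_\gamma$, then $W\times X$ contains exactly one point of $D$. So $D$ is discrete, $\overline D$ is $\sigma$-compact, and $\pi_2(\overline D)$ is a $\sigma$-compact set containing $A$.
\end{proof}

Let $\mathcal J$ be the family of all subsets of $X$ that are covered by countably many members of $\mathcal U$. It is closed under subsets and countable unions, it contains every $\sigma$-compact set, and $X\notin\mathcal J$. By part (b),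
\begin{equation}\label{eq:J}
A\notin\mathcal J\ \Longrightarrow\ |A|>\kappa .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(c)]
An uncountable cardinal of cofinality $\omega$ is at least $\aleph_\omega$. The cover $\mathcal U$ has no subcover of size less than $\kappa$, so $L(X)\ge\kappa$. Finally $|X|>\kappa$ by \eqref{eq:J}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(d)]
Let $\kappa_0<\kappa_1<\cdots$ be cardinals with supremum $\kappa$, and $O_n=\bigcup_{\alpha<\kappa_n}U_\alpha$; this is an increasing open cover. Suppose that $X$ is countably metacompact. Then there are closed sets $F_n\subset O_n$ with $\bigcup_nF_n=X$. This is one direction of Ishikawa's characterization of countable metacompactness, and it is seen as follows. Let $\mathcal W$ be a point-finite open refinement of $\{O_n:n<\omega\}$, choose $n(W)$ with $W\subset O_{n(W)}$ for $W\in\mathcal W$, and put $F_n=X\setminus\bigcup\{W:n(W)>n\}$. A point of $F_n$ lies in some $W$ with $n(W)\le n$, hence in $O_n$; a point $x\in X$ lies in $F_n$ as soon as $n\ge n(W)$ for the finitely many $W$ containing $x$.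

The open cover $\{U_\alpha:\alpha<\kappa_n\}\cup\{X\setminus F_n\}$ has size less than $\kappa$, so it has a countable subcover, and $F_n\in\mathcal J$. Then $X=\bigcup_nF_n\in\mathcal J$, a contradiction.
\end{proof}

\section{A counterexample from $\square_\kappa$}\label{sec:no}

Let $\kappa$ be as in Theorem~\ref{thm:no}. Fix infinite cardinals $\kappa_0<\kappa_1<\cdots$ with supremum $\kappa$, and let $\lambda_n=\kappa_n^+$, a regular uncountable cardinal below $\kappa$.

\subsection{The plan}

Theorem~\ref{thm:zfc} suggests looking for an increasing union $X=\bigcup_{\xi<\kappa^+}X_\xi$ such that (i) each $X_\xi$ is closed and $\sigma$-compact, (ii) $hL(X^d)\le\kappa$, and (iii) $X$ is not Lindel\"of. By (ii) a discrete $D\subset X^d$ has size at most $\kappa$, so it lies in some $X_\xi^d$, and by (i) its closure is $\sigma$-compact. The ordinal $\kappa^+$ satisfies (i) and (iii), but its successor ordinals violate (ii).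

To obtain (ii) we start inside the compact product $\prod_n(\lambda_n+1)$, which has a base of size $\kappa$. A subspace of $\prod_n\lambda_n$ that dominates every member of $\prod_n\lambda_n$ pointwise is not Lindel\"of: no countable family of the sets $\{x:x(k)\le\alpha\}$, $\alpha<\lambda_k$, covers it. We take such a dominating family $\langle h_\beta:\beta<\kappa^+\rangle$, increasing modulo finite sets, and try to make its initial segments $\sigma$-compact. For this we split each $\xi<\kappa^+$ into an increasing union of small pieces $R_n(\xi)$, $n<\omega$, such that along $R_n(\xi)$ the functions increase in every coordinate $k\ge n$. The restrictions $h_\alpha\upharpoonright[n,\omega)$, $\alpha\in R_n(\xi)$, then look like a set of ordinals, and their closure is obtained by adding pointwise suprema. These suprema must be present in $X$, and they must not be too many. We arrange that the supremum along $R_n(\xi)\cap\delta$, when this set is cofinal in $\delta$, equals $h_\delta$ modulo a finite set, whatever $\xi$ and $n$ are, and we let $X$ consist of all finite modifications of the $h_\beta$. Agreement for all $\xi$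 at once is a coherence requirement on the pieces; this is what $\square_\kappa$ provides.

The price of allowing finite modifications is that the modifications of $h_0$ alone are dense in the product, so the initial segments are far from closed. We therefore refine the topology, and must then check that compactness and (ii) survive.

\subsection{Coherent small pieces}\label{sec:rho}

For a set $C$ of ordinals cofinal in a limit ordinal $\beta$, let $\lim C=\{\gamma<\beta:\gamma=\sup(C\cap\gamma)>0\}$; the set $C$ is \emph{club} in $\beta$ if $\lim C\subset C$. The principle $\square_\kappa$ asserts that there are clubs $C_\beta\subset\beta$, for limit $\beta<\kappa^+$, of order type at most $\kappa$, such that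
\begin{equation}\label{eq:coh}
\gamma\in\lim C_\beta\ \Longrightarrow\ C_\gamma=C_\beta\cap\gamma .
\end{equation}
Because $\operatorname{cf}\kappa=\omega$, we may assume that $|C_\beta|<\kappa$ for all $\beta$. Indeed, whenever $C_\beta$ has order type $\kappa$, replace it by the set of its $\kappa_i$-th elements, $i<\omega$. The new set is cofinal in $\beta$ of order type $\omega$, so it has no limit points below $\beta$, and \eqref{eq:coh} is vacuous for it. If $C_\beta$ is not replaced and $\gamma\in\lim C_\beta$, then $C_\gamma=C_\beta\cap\gamma$ has order type less than $\kappa$, so $C_\gamma$ is not replaced either, and \eqref{eq:coh} persists.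

We encode the pieces by a function $\rho$, where $\rho(\alpha,\beta)$ is the least $n$ with $\alpha\in R_n(\beta)$. Write $a\vee b=\max\{a,b\}$.

\begin{lemma}\label{lem:rho}
There is a function $\rho:[\kappa^+]^2\to\omega$, written $\rho(\alpha,\beta)$ for $\alpha<\beta$, such that
\begin{enumerate}
\item[($\rho$1)] $|\{\alpha<\beta:\rho(\alpha,\beta)\le n\}|\le\kappa_n$ for all $\beta$ and $n$;
\item[($\rho$2)] $\rho(\xi,\alpha)\vee\rho(\alpha,\beta)=\rho(\xi,\beta)\vee\rho(\alpha,\beta)$ for all $\xi<\alpha<\beta$.
\end{enumerate}
\end{lemma}

Put $\rho_\beta=\rho(\cdot,\beta):\beta\to\omega$. Taking the maximum of both sides of ($\rho$2) with a number $n\ge\rho(\alpha,\beta)$, we see that ($\rho$2) is equivalent to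
\begin{equation}\label{eq:rho2}
\rho_\alpha(\xi)\vee n=\rho_\beta(\xi)\vee n\qquad\text{for }\xi<\alpha<\beta\text{ and }n\ge\rho(\alpha,\beta):
\end{equation}
the functions $\rho_\alpha$ and $\rho_\beta$ agree above level $\rho(\alpha,\beta)$. It also implies $\rho(\xi,\beta)\le\rho(\xi,\alpha)\vee\rho(\alpha,\beta)$.

The difficulty is at limit stages. If $\operatorname{cf}\beta=\omega$, one can glue the functions $\rho_{\beta_i}$ along a cofinal $\omega$-sequence, raising the level of agreement at each step. If $\operatorname{cf}\beta>\omega$, then $\rho_\beta$ is constant on a cofinal subset of $\beta$, so the earlier functions must already agree above one fixed level along a cofinal set. The set $\lim C_\beta$ serves for this, provided that the agreement was promised in advance; clause ($\rho$3) below is this promise, and \eqref{eq:coh} makes the promises compatible.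

\begin{proof}[Proof of Lemma~\ref{lem:rho}]
For limit $\beta$ let $N_\beta=\min\{n:|C_\beta|\le\kappa_n\}$. By \eqref{eq:coh}, $N_\gamma\le N_\beta$ for $\gamma\in\lim C_\beta$. We define $\rho_\beta$ by recursion on $\beta$, maintaining ($\rho$1), ($\rho$2) and
\begin{enumerate}
\item[($\rho$3)] if $\beta$ is a limit and $\gamma\in\lim C_\beta$, then $\rho_\beta(\gamma)=N_\beta$, and $\rho_\beta(\xi)=\rho_\gamma(\xi)\vee N_\beta$ for $\xi<\gamma$.
\end{enumerate}
Let $\rho_0=\emptyset$. Below, $\{\rho_\beta\le n\}$ is the set in ($\rho$1).

\smallskip
\emph{Successor step.} Let $\rho_{\beta+1}\upharpoonright\beta=\rho_\beta$ and $\rho_{\beta+1}(\beta)=0$. The sets in ($\rho$1) gain one point. For $\xi<\alpha<\beta$, ($\rho$2) at $\beta+1$ is ($\rho$2) at $\beta$; for $\xi<\alpha=\beta$ it reads $\rho_\beta(\xi)=\rho_{\beta+1}(\xi)$.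

\smallskip
\emph{Limit $\beta$ with $\lim C_\beta$ cofinal in $\beta$.} For $\xi<\beta$ put $\rho_\beta(\xi)=\rho_\gamma(\xi)\vee N_\beta$, where $\gamma\in\lim C_\beta$ and $\gamma>\xi$. The choice of $\gamma$ does not matter: if $\gamma<\gamma'$ are in $\lim C_\beta$, then $\gamma\in\lim C_{\gamma'}$ by \eqref{eq:coh}, so ($\rho$3) at $\gamma'$ gives $\rho_{\gamma'}(\xi)=\rho_\gamma(\xi)\vee N_{\gamma'}$ for $\xi<\gamma$, and $N_{\gamma'}\le N_\beta$. For the same $\gamma<\gamma'$ we get $\rho_\beta(\gamma)=\rho_{\gamma'}(\gamma)\vee N_\beta=N_{\gamma'}\vee N_\beta=N_\beta$, so ($\rho$3) holds at $\beta$.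

For ($\rho$1): the set $\{\rho_\beta\le n\}$ is empty if $n<N_\beta$, and for $n\ge N_\beta$ it is contained in $\bigcup_{\gamma\in\lim C_\beta}\{\rho_\gamma\le n\}$, which has size at most $\kappa_{N_\beta}\cdot\kappa_n=\kappa_n$. For ($\rho$2): let $\xi<\alpha<\beta$, take $\gamma\in\lim C_\beta$ above $\alpha$, and let $n=\rho_\beta(\alpha)=\rho_\gamma(\alpha)\vee N_\beta$. Then $\rho_\beta(\xi)\vee n=\rho_\gamma(\xi)\vee n=\rho_\alpha(\xi)\vee n$, the first equality because $n\ge N_\beta$, the second by \eqref{eq:rho2} for $\xi<\alpha<\gamma$.

\smallskip
\emph{Limit $\beta$ with $\lim C_\beta$ bounded in $\beta$.} If $\lim C_\beta\neq\emptyset$, its supremum is below $\beta$ and is itself a limit point of $C_\beta$; let $\beta_0=\max\lim C_\beta$. Otherwise let $\beta_0=\min C_\beta$. The part of $C_\beta$ above $\beta_0$ is cofinal in $\beta$ and has no limit point below $\beta$, so it has order type $\omega$; list it as $\beta_1<\beta_2<\cdots$. Put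
\[
m_0=N_\beta,\qquad m_i=m_{i-1}\vee\rho(\beta_{i-1},\beta_i)\vee i\quad(i\ge1).
\]
Then $\rho(\beta_j,\beta_i)\le m_i$ for $j<i$: for $j=i-1$ by definition, and for $j<i-1$ by induction on $i$, as $\rho(\beta_j,\beta_i)\le\rho(\beta_j,\beta_{i-1})\vee\rho(\beta_{i-1},\beta_i)$. Define $\rho_\beta(\beta_i)=m_i$ and, for $\xi<\beta$ different from all $\beta_i$, $\rho_\beta(\xi)=\rho_{\beta_j}(\xi)\vee m_j$ with $j$ least such that $\xi<\beta_j$. We first show that
\begin{equation}\label{eq:glue}
\rho_\beta(\xi)\vee m_i=\rho_{\beta_i}(\xi)\vee m_i\qquad\text{for all $i$ and all }\xi<\beta_i .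
\end{equation}
If $\xi=\beta_j$ with $j<i$, both sides equal $m_i$. Otherwise take $j\le i$ as in the definition; the left side is $\rho_{\beta_j}(\xi)\vee m_i$. For $j=i$ we are done, and for $j<i$ we apply \eqref{eq:rho2} to $\xi<\beta_j<\beta_i$ with $n=m_i$.

For ($\rho$2), let $\xi<\alpha<\beta$ and $n=\rho_\beta(\alpha)$. If $\alpha=\beta_i$, then $n=m_i$ and the claim is \eqref{eq:glue}. Otherwise $n=\rho_{\beta_i}(\alpha)\vee m_i$ for some $i$ with $\alpha<\beta_i$, and $\rho_\beta(\xi)\vee n=\rho_{\beta_i}(\xi)\vee n=\rho_\alpha(\xi)\vee n$ by \eqref{eq:glue} and by \eqref{eq:rho2} for $\xi<\alpha<\beta_i$. For ($\rho$1), the set $\{\rho_\beta\le n\}$ is contained in the union of the sets $\{\rho_{\beta_i}\le n\}\cup\{\beta_i\}$ with $m_i\le n$, and there are finitely many such $i$ because $m_i\ge i$. For ($\rho$3), let $\gamma\in\lim C_\beta$. If $\gamma=\beta_0$, the clause is the definition of $\rho_\beta$ on $\beta_0+1$. If $\gamma<\beta_0$, then $\gamma\in\lim C_{\beta_0}$ and $\gamma$ is none of the $\beta_i$; by ($\rho$3) at $\beta_0$ and $N_{\beta_0}\le N_\beta$, we get $\rho_\beta(\gamma)=N_{\beta_0}\vee N_\beta=N_\beta$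 and $\rho_\beta(\xi)=\rho_\gamma(\xi)\vee N_{\beta_0}\vee N_\beta=\rho_\gamma(\xi)\vee N_\beta$ for $\xi<\gamma$.
\end{proof}

Let $R_n(\beta)=\{\alpha<\beta:\rho(\alpha,\beta)\le n\}$. Then $\beta$ is the increasing union of the sets $R_n(\beta)$, $|R_n(\beta)|\le\kappa_n$, and \eqref{eq:rho2} gives the coherence that we wanted:
\begin{equation}\label{eq:R}
\alpha\in R_n(\beta)\ \Longrightarrow\ R_n(\alpha)=R_n(\beta)\cap\alpha .
\end{equation}

\subsection{The dominating family}

Since $|\prod_n\lambda_n|\le2^\kappa=\kappa^+$, there are $g_\beta\in\prod_n\lambda_n$, for successor $\beta<\kappa^+$, such that every member of $\prod_n\lambda_n$ is some $g_\beta$. Define $h_\beta$ by recursion on $\beta<\kappa^+$: let $s_\beta(n)=\sup\{h_\alpha(n)+1:\alpha\in R_n(\beta)\}$ and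
\[
h_\beta(n)=s_\beta(n)\ \text{ if $\beta$ is $0$ or a limit},\qquad h_\beta(n)=\max\{s_\beta(n),g_\beta(n)\}\ \text{ if $\beta$ is a successor}.
\]
As $|R_n(\beta)|\le\kappa_n<\lambda_n$ and $\lambda_n$ is regular, $h_\beta\in\prod_n\lambda_n$. Successor stages make the family dominating; limit stages take the least admissible value, which makes it continuous along the pieces.

\begin{lemma}\label{lem:h}
\begin{enumerate}
\item[(h1)] If $\alpha<\beta$ and $k\ge\rho(\alpha,\beta)$, then $h_\alpha(k)<h_\beta(k)$.
\item[(h2)] If $\beta$ is a limit ordinal and $A\subset R_k(\beta)$ is cofinal in $\beta$, then $h_\beta(k)=\sup_{\alpha\in A}h_\alpha(k)$.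
\item[(h3)] For every $g\in\prod_n\lambda_n$ there is $\beta$ with $g(k)\le h_\beta(k)$ for all $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(h1) and (h3) hold by construction, and (h1) gives $\ge$ in (h2). For $\le$, let $\alpha\in R_k(\beta)$ and pick $\alpha'\in A$ above $\alpha$. By \eqref{eq:R}, $\alpha\in R_k(\beta)\cap\alpha'=R_k(\alpha')$, so $h_\alpha(k)+1\le h_{\alpha'}(k)$.
\end{proof}

\subsection{The space}

Let
\[
X=\Bigl\{x\in\prod_n(\lambda_n+1):x=^*h_\beta\text{ for some }\beta<\kappa^+\Bigr\}.
\]
By (h1) the ordinal $\beta$ is determined by $x$; call it $\beta(x)$, and let $X_\xi=\{x\in X:\beta(x)\le\xi\}$. The value $\lambda_k$ is allowed in finitely many coordinates so that the modifications of a function on an initial block of coordinates form a compact set. The complement of $X_\xi$ consists of the points that eventually dominate $h_\xi$, and it is the union over $n$ of the sets of points that dominate $h_\xi$ from $n$ on. So we declare these sets open. For $\zeta<\kappa^+$ and $n<\omega$ let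
\[
U_{\zeta,n}=\{x\in X:x(k)>h_\zeta(k)\text{ for all }k\ge n\},
\]
and let $\tau$ be the topology generated by the product topology on $X$ and all sets $U_{\zeta,n}$. From now on $X$ carries $\tau$. It is convenient to let $-1$ be a symbol below $0$; the intervals $(a,b]$ with $-1\le a<b\le\lambda_k$ then form a base of clopen sets of $\lambda_k+1$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $X$ is Hausdorff and zero-dimensional, hence Tychonoff, and $|X|=\kappa^+$.
\item[(b)] $X\setminus X_\xi=\bigcup_nU_{\xi,n}$, so $X_\xi$ is closed.
\item[(c)] Every subset of $X^d$ of size at most $\kappa$ is contained in some $X_\xi^d$.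
\item[(d)] $X$ is not Lindel\"of.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each set $\{x:x(k)>h_\zeta(k)\}$ is clopen in the product topology, so $U_{\zeta,n}$ is closed in the product topology and clopen in $\tau$. Thus $\tau$ refines a Hausdorff topology and has a subbase of clopen sets. For each $\beta$, the number of $x$ with $\beta(x)=\beta$ is at least $1$ and at most $\sum_n\prod_{k<n}\lambda_k\le\kappa$.

(b) If $x\in U_{\xi,n}$, then $h_{\beta(x)}(k)>h_\xi(k)$ for large $k$, which by (h1) excludes $\beta(x)\le\xi$. If $\beta(x)>\xi$, then $x(k)=h_{\beta(x)}(k)>h_\xi(k)$ for large $k$.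

(c) At most $\kappa$ ordinals $\beta(x)$ arise from coordinates $x$ of points of the set, and $\kappa^+$ is regular.

(d) The clopen sets $\{x:x(k)\le\alpha\}$, $k<\omega$, $\alpha<\lambda_k$, cover $X$, because $x(k)=h_{\beta(x)}(k)<\lambda_k$ for large $k$. Given countably many of them, let $g(k)<\lambda_k$ be an upper bound of the ordinals $\alpha$ that occur with $k$; it exists since $\lambda_k$ is regular and uncountable. By (h3) there is $\beta$ with $g(k)+1\le h_\beta(k)$ for all $k$, and the point $h_\beta\in X$ is in none of the given sets.
\end{proof}

\subsection{The initial segments are $\sigma$-compact}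

The first place where a limit appears shows the whole mechanism.

\begin{example}\label{ex:omega2}
Suppose that $C_\beta=\beta$ for the limit ordinals $\beta\le\omega^2$, so that $N_\beta=0$. At $\beta=\omega(a+1)$, with $a<\omega$, the proof of Lemma~\ref{lem:rho} takes $\beta_i=\omega a+i$ and $m_i=i$; successor steps copy; and at $\omega^2$ the set $\lim C_{\omega^2}$ is cofinal. The result is
\[
\rho(\omega a+i,\omega a+j)=0\ \ (i<j),\qquad\rho(\omega a+i,\omega b+j)=i\ \ (a<b),\qquad\rho(\omega a+i,\omega^2)=i .
\]
The sequence $h_0,h_1,\dots$ increases in every coordinate, but it does not converge to $h_\omega$, since $h_\omega(n)=h_n(n)+1\le h_{n+1}(n)$. This does no harm, because each piece $R_n(\omega)=\{0,\dots,n\}$ is finite. The piece $R_0(\omega^2)=\{\omega a:a<\omega\}$ is cofinal in $\omega^2$, and (h2) gives $h_{\omega^2}(k)=\sup_ah_{\omega a}(k)$ for every $k$. So $h_{\omega a}\to h_{\omega^2}$ in the product topology. Convergence in $\tau$ requires more: if $h_{\omega^2}\in U_{\zeta,m}$, then $h_{\omega a}$ must exceed $h_\zeta$ in infinitely many coordinates at once. Here $\zeta<\omega^2$, say $\zeta=\omega b+j$.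 For $a>b$, (h1) gives $h_{\omega a}(k)>h_\zeta(k)$ for all $k\ge j$. In each of the finitely many remaining coordinates $k\in[m,j)$ we have $\sup_ah_{\omega a}(k)>h_\zeta(k)$, so the inequality holds for large $a$. Hence $h_{\omega a}\in U_{\zeta,m}$ for large $a$, and $\{h_{\omega a}:a<\omega\}\cup\{h_{\omega^2}\}$ is compact in $\tau$.
\end{example}

\begin{proposition}\label{prop:sigma}
For every $\xi<\kappa^+$ the set $X_\xi$ is $\sigma$-compact.
\end{proposition}

\begin{proof}
Fix $n<\omega$. Let $A=R_n(\xi)\cup\{\xi\}$ and let $\bar A$ be its closure in $\xi+1$, a compact set of ordinals. The limit points of $A$ are the limit ordinals $\delta\le\xi$ in which $A\cap\delta$ is cofinal; all other points of $\bar A$ belong to $A$ and are isolated in $\bar A$. By \eqref{eq:R}, $A\cap\delta=R_n(\delta)$ for $\delta\in A$, so by (h1)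
\begin{equation}\label{eq:incr}
h_\alpha(k)<h_{\alpha'}(k)\qquad\text{for }\alpha<\alpha'\text{ in }A\text{ and }k\ge n .
\end{equation}
For $\delta\in\bar A$ define $e_\delta\in\prod_{k\ge n}\lambda_k$ by $e_\delta(k)=h_\delta(k)$ if $\delta\in A$, and $e_\delta(k)=\sup_{\alpha\in A\cap\delta}h_\alpha(k)$ if $\delta\notin A$; in the second case $e_\delta(k)\le h_\xi(k)<\lambda_k$. We need three facts.
\begin{enumerate}
\item[(e1)] If $\delta<\delta'$ are in $\bar A$, then $e_\delta(k)\le e_{\delta'}(k)$ for all $k\ge n$.
\item[(e2)] If $\delta$ is a limit point of $A$, then $e_\delta(k)=\sup_{\alpha\in A\cap\delta}h_\alpha(k)$ for all $k\ge n$.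
\item[(e3)] $e_\delta(k)=h_\delta(k)$ for all large $k$.
\end{enumerate}
By \eqref{eq:incr}, $e_\delta(k)=\sup\{h_\alpha(k):\alpha\in A,\ \alpha\le\delta\}$ in both cases of the definition, and (e1) follows. In (e2) only $\delta\in A$ needs proof; then $A\cap\delta=R_n(\delta)\subset R_k(\delta)$ is cofinal in $\delta$, and (h2) applies. In (e3) only $\delta\notin A$ needs proof. Then $\delta<\xi$, and for $k\ge n\vee\rho(\delta,\xi)$, \eqref{eq:R} gives $A\cap\delta=R_n(\xi)\cap\delta\subset R_k(\xi)\cap\delta=R_k(\delta)$; again (h2) applies.

\smallskip
\emph{The compact pieces.} The map $\delta\mapsto e_\delta$ from $\bar A$ to $\prod_{k\ge n}(\lambda_k+1)$ is continuous. To see this, let $\delta$ be a limit point of $A$, $k\ge n$, and $-1\le a<e_\delta(k)$. By (e2) some $\alpha\in A\cap\delta$ has $h_\alpha(k)>a$, and by (e1) $e_{\delta'}(k)\in(a,e_\delta(k)]$ for all $\delta'\in(\alpha,\delta]\cap\bar A$. The map is injective by (e3) and (h1). So it is a homeomorphism onto a compact set $E$, and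
\[
K_n=\prod_{k<n}(\lambda_k+1)\times E
\]
is compact in the product topology. By (e3), $K_n\subset X_\xi$. Conversely, let $x\in X_\xi$ and $\alpha=\beta(x)$. Choose $n$ such that $x(k)=h_\alpha(k)$ for $k\ge n$ and, if $\alpha<\xi$, such that $n\ge\rho(\alpha,\xi)$. For this $n$ we have $\alpha\in A$ and $x\upharpoonright[n,\omega)=e_\alpha$, so $x\in K_n$. Thus $X_\xi=\bigcup_nK_n$.

\smallskip
\emph{The refinement does not change the topology of $K_n$.} It suffices to show that each $U_{\zeta,m}\cap K_n$ is open in $K_n$ for the product topology; then $\tau$ and the product topology agree on $K_n$, and $K_n$ is compact in $\tau$. Let $r=n\vee m$ and $M=\{\delta\in\bar A:e_\delta(k)>h_\zeta(k)\text{ for all }k\ge r\}$. A point $x\in K_n$ is in $U_{\zeta,m}$ if and only if $x(k)>h_\zeta(k)$ for $m\le k<n$ and $x\upharpoonright[n,\omega)\in\{e_\delta:\delta\in M\}$. The first condition is open, and the second is open if $M$ is open in $\bar A$. By (e1), $M$ is upward closed in $\bar A$. So it is enough to find, for each $\delta\in M$ that is a limit point of $A$, some $\alpha\in A\cap\delta$ in $M$; then $(\alpha,\delta]\cap\bar A\subset M$.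

We argue as in Example~\ref{ex:omega2}. By (e3), $h_\delta(k)>h_\zeta(k)$ for large $k$, so $\delta>\zeta$ by (h1). Pick $\alpha^*\in A\cap\delta$ above $\zeta$ and let $q=r\vee\rho(\zeta,\alpha^*)$; then $h_{\alpha^*}(k)>h_\zeta(k)$ for $k\ge q$. For each $k\in[r,q)$, (e2) and $e_\delta(k)>h_\zeta(k)$ give $\alpha_k\in A\cap\delta$ with $h_{\alpha_k}(k)>h_\zeta(k)$. Let $\alpha$ be the largest of $\alpha^*$ and the finitely many $\alpha_k$. By \eqref{eq:incr} and $r\ge n$, $h_\alpha(k)>h_\zeta(k)$ for all $k\ge r$, that is, $\alpha\in M$.
\end{proof}

\subsection{The hereditary Lindel\"of number of the finite powers}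

We added $\kappa^+$ open sets, so the bound on $hL$ no longer comes from the size of a base. What saves it is that a finite intersection of new sets has the form ``$x$ lies above a function $v$ in every coordinate'', and ordinals are well ordered. We use the Erd\H{o}s--Rado theorem in the form $(2^\omega)^+\to(\omega_1)^2_\omega$: if the pairs from a set of size $(2^\omega)^+$ are colored with countably many colors, then there is an uncountable subset all of whose pairs have the same color.

\begin{proposition}\label{prop:hL}
$hL(X^d)\le\kappa$ for every $1\le d<\omega$.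
\end{proposition}

\begin{proof}
Suppose that some $Y\subset X^d$ is covered by a family $\mathcal W$ of open subsets of $X^d$, no $\kappa$ of which cover $Y$. By recursion on $i<\kappa^+$ choose $z_i\in Y\setminus\bigcup_{l<i}W_l$ and $W_i\in\mathcal W$ with $z_i\in W_i$. Then $z_j\notin W_i$ for $i<j$, and this persists if each $W_i$ is shrunk to a basic neighborhood of $z_i=(z_i^t)_{t<d}$. Let $\mathcal B$ be the base of the product topology on $X$ given by restricting finitely many coordinates to intervals $(a,b]$; then $|\mathcal B|\le\kappa$. So we may assume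
\[
W_i=\prod_{t<d}\Bigl(B_i^t\cap\bigcap_{(\zeta,n)\in F_i^t}U_{\zeta,n}\Bigr),\qquad B_i^t\in\mathcal B,\quad F_i^t\text{ finite}.
\]
There are at most $\kappa$ tuples $(B_i^t)_{t<d}$, so on a set $I$ of $\kappa^+$ indices they all equal one tuple $(B^t)_{t<d}$. Let
\[
v_i^t(k)=\max\bigl(\{-1\}\cup\{h_\zeta(k):(\zeta,n)\in F_i^t,\ n\le k\}\bigr).
\]
For $i\in I$ we have $W_i=\{z\in\prod_tB^t:z^t(k)>v_i^t(k)\text{ for all }t<d,\ k<\omega\}$. If $i<j$ are in $I$, then $z_j\in W_j\setminus W_i$, so there is a pair $(t,k)$ with $v_j^t(k)<z_j^t(k)\le v_i^t(k)$. Color $\{i,j\}$ by such a pair. Since $|I|=\kappa^+\ge(2^\omega)^+$, there are $i_0<i_1<\cdots$ in $I$ all of whose pairs have one color $(t,k)$. Then $v_{i_0}^t(k)>v_{i_1}^t(k)>\cdots$ is an infinite decreasing sequence of ordinals and $-1$, which is impossible.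
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
Lemma~\ref{lem:basic} and Proposition~\ref{prop:hL} give all claims except those on $\sigma$-compactness. By Lemma~\ref{lem:basic}(b) and Proposition~\ref{prop:sigma}, $X_\xi^d$ is closed in $X^d$ and, as a finite power of a $\sigma$-compact space, $\sigma$-compact; by Lemma~\ref{lem:basic}(c) these sets absorb all subsets of size at most $\kappa$. A discrete $D\subset X^d$ has $|D|\le hL(X^d)\le\kappa$, so $\overline D$ is a closed subset of some $X_\xi^d$.
\end{proof}

Each hypothesis was used once: $\square_\kappa$ in Lemma~\ref{lem:rho}, $2^\kappa=\kappa^+$ in (h3) and so in the failure of the Lindel\"of property, and $\kappa\ge2^\omega$ in the appeal to the Erd\H{o}s--Rado theorem. That appeal needs more than $2^\omega$ indices: if two distinct $0$--$1$ sequences are colored by the first place where they differ, no three sequences have all their pairs of one color.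

\section{A model in which $(\ast)$ implies Lindel\"of}\label{sec:yes}

\subsection{The argument without forcing}\label{sec:idea}

Let $X,\kappa,\mathcal U,\mathcal J$ be as in Section~\ref{sec:zfc}, and assume that $\kappa$ is a \emph{strong limit}, that is, $2^\mu<\kappa$ for $\mu<\kappa$. To reach a contradiction we want a discrete $D\subset X\times X$ such that $\pi_1(\overline D)\notin\mathcal J$. Consider first the special case in which
\begin{equation}\label{eq:special}
X=\bigcup_nB_n\ \text{ and every countable subset of each $B_n$ has compact closure.}
\end{equation}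

We have to defeat every countable $\mathcal V^*\subset\mathcal U$ with a recursion whose initial segments are shorter than $\kappa$. Write $\mathcal U=\bigcup_l\mathcal U_l$ with $|\mathcal U_l|<\kappa$. The family $\mathcal V^*$ is determined by the sequence $g(l)=\mathcal V^*\cap\mathcal U_l$, a branch through the tree $S$ of finite sequences $s$ with $s(l)\in[\mathcal U_l]^{\le\omega}$, and the levels of $S$ have size less than $\kappa$. Fix $n$ with $B_n\notin\mathcal J$ and choose, for each node $s$, a point $x_s\in B_n$ outside all members of the families $s(l)$. By \eqref{eq:special}, the points along the branch $g$ have a cluster point, and it lies in no member of $\mathcal V^*$, since each member contains only finitely many terms of the sequence.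

The difficulty is to make the chosen set discrete. In Lemma~\ref{lem:free} each point avoided the neighborhoods of all earlier points; but a node of $S$ may have uncountably many predecessors in the recursion, and $B_n\notin\mathcal J$ only lets us avoid countably many members of $\mathcal U$. The square offers a way out. Choose a pair $x_s\ne x'_s$ at each node and a continuous $f_s:X\to[0,1]$ with $f_s(x_s)=0$, $f_s(x'_s)=1$, and require that every later pair consist of two points with the same value of $f_s$. Then $\{(u,v):f_s(u)<\frac12<f_s(v)\}$ separates the pair at $s$ from all later pairs. So we need an $n$ such that for every set $\Phi$ of fewer than $\kappa$ continuous functions and every countable $\mathcal V\subset\mathcal U$, the set $B_n\setminus\bigcup\mathcal V$ contains two points that $\Phi$ does not separate. Under \eqref{eq:special} this is a counting argument. If for each $n$ some $\Phi_n$ separates the points of $B_n\setminus\bigcup\mathcal V_n$, then $|B_n\setminus\bigcup\mathcal V_n|\le2^{\omega+|\Phi_n|}<\kappa$, so $E=X\setminus\bigcup_n\bigcup\mathcal V_n$ has size at most $\kappa$; but $E\notin\mathcal J$,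 contrary to \eqref{eq:J}.

In general, Theorem~\ref{thm:zfc}(b) gives a decomposition of this kind only for each small $b\subset X$ separately: $b\subset\bigcup_nC_n^b$ with $C_n^b$ compact. A countably complete ultrafilter on the small sets $b$ averages these decompositions into one: put $x$ into $B_n$ if $x\in C^b_n$ for almost all $b$. Principle (G) below provides such an ultrafilter in a forcing extension that adds no new $\omega$-sequences. The branch argument survives the passage to the extension. The counting argument does not, because the extension may collapse $|X|$; Lemma~\ref{lem:closure} replaces it.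

\subsection{Generic ultrafilters}\label{sec:G}

We use forcing in the standard way. A poset $P$ is \emph{$\sigma$-closed} if every decreasing sequence $p_0\ge p_1\ge\cdots$ has a lower bound; such a poset adds no new $\omega$-sequences of ground-model elements and therefore preserves $\omega_1$. If $p\Vdash\varphi$ and $q\le p$, then $q\Vdash\varphi$. If $p\Vdash\exists a\in A\,\varphi(a)$ with $A$ in the ground model, then some $q\le p$ forces $\varphi(a)$ for some particular $a\in A$. In the following principle $V$ is the universe in which it is stated, and $[Y]^{\le\omega_1}$ is computed in $V$.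

\begin{enumerate}
\item[(G)] For every set $Y$ there are a $\sigma$-closed poset $P$ and a $P$-name $\dot W$ that is forced to be an ultrafilter on the algebra $\mathcal P([Y]^{\le\omega_1})^V$ which is \emph{fine}: $\{b:y\in b\}\in W$ for all $y\in Y$; and \emph{$V$-$\sigma$-complete}: if $\langle Z_n\rangle_{n<\omega}\in V$ and all $Z_n\in W$, then $\bigcap_nZ_n\in W$.
\end{enumerate}

\begin{remark}
Countable sets cannot replace sets of size $\omega_1$ here. Take $Y=\omega_1$ and fix injections $\iota_b:b\to\omega$ for countable $b\subset\omega_1$. A fine $V$-$\sigma$-complete ultrafilter on $\mathcal P([\omega_1]^{\le\omega})^V$ assigns to each $y<\omega_1$ the unique $n$ with $\{b:y\in b,\ \iota_b(y)=n\}\in W$. This assignment is injective, so $\omega_1$ is collapsed, which a $\sigma$-closed poset does not do.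
\end{remark}

A cardinal $\lambda$ is \emph{supercompact} if for every cardinal $\theta\ge\lambda$ there is an elementary embedding $j:V\to M$ into a transitive class $M$ with critical point $\lambda$, such that $j(\lambda)>\theta$ and $M$ contains all $\theta$-sequences of its elements. Such a $j$ fixes every element of $V_\lambda$, and $\lambda$ is inaccessible. For a set $I$ of ordinals, $\operatorname{Col}(\omega_1,I)$ is the set of countable partial functions $q$ on $I\times\omega_1$ with $q(\alpha,\eta)\in\alpha$, ordered by reverse inclusion. It is $\sigma$-closed. For inaccessible $\lambda$, the L\'evy collapse $\operatorname{Col}(\omega_1,\lambda)$ has size $\lambda$, all its antichains have size less than $\lambda$, it preserves all cardinals $\ge\lambda$, and it forces $\lambda=\omega_2$.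

\begin{lemma}\label{lem:model}
If ZFC $+$ ``there is a supercompact cardinal'' is consistent, then so is ZFC $+$ \textup{(G)} $+$ ``every singular cardinal of cofinality $\omega$ is a strong limit''.
\end{lemma}

\begin{proof}
ZFC $+$ GCH $+$ ``there is a supercompact cardinal'' is consistent relative to ZFC $+$ ``there is a supercompact cardinal'' \cite{menas}. So let $V$ be a model of GCH with a supercompact $\lambda$, let $Q=\operatorname{Col}(\omega_1,\lambda)$, and let $G\subset Q$ be generic over $V$. We show that $V[G]$ is the required model.

\smallskip
\emph{Strong limits.} Let $\kappa$ be singular of cofinality $\omega$ in $V[G]$. Then $\kappa\ge\aleph_\omega^{V[G]}>\lambda$, and $\kappa$ is a limit cardinal in $V$, being a limit of cardinals of $V[G]$. Let $\mu<\kappa$ and $\mu'=\max(|\mu|^V,\lambda)<\kappa$. Every subset of $\mu'$ in $V[G]$ has a name given by a $\mu'$-sequence of antichains of $Q$. In $V$ there are at most $(\lambda^{<\lambda})^{\mu'}\le2^{\mu'}=\mu'^+$ such sequences, and $(\mu'^+)^V<\kappa$. Hence $2^\mu<\kappa$ in $V[G]$.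

\smallskip
\emph{Reduction of \textup{(G)} to cardinals.} Given $Y\in V[G]$, fix in $V[G]$ an injection $i:Y\to\theta$ into a cardinal $\theta\ge\lambda$, and let $\pi(b)=i^{-1}[b]$ for $b\in[\theta]^{\le\omega_1}$. If $P,\dot W$ witness (G) for $\theta$, let $W_Y$ consist of those $Z\subset[Y]^{\le\omega_1}$ in $V[G]$ with $\pi^{-1}[Z]\in W$. Since $\pi\in V[G]$ and preimages commute with complements and intersections, $W_Y$ is a $V[G]$-$\sigma$-complete ultrafilter. It is fine because $\pi^{-1}[\{c:y\in c\}]=\{b:i(y)\in b\}\in W$.

\smallskip
\emph{\textup{(G)} for a cardinal $\theta\ge\lambda$.} In $V$ take $j:V\to M$ as in the definition of supercompactness. By elementarity $j(Q)$ is $\operatorname{Col}(\omega_1,j(\lambda))$ as computed in $M$, and as $M$ is closed under $\omega$-sequences, this is $\operatorname{Col}(\omega_1,j(\lambda))$ as computed in $V$. The map $(q,r)\mapsto q\cup r$ is an isomorphism of $Q\times R$ onto $j(Q)$, where $R=\operatorname{Col}(\omega_1,j(\lambda)\setminus\lambda)^V$. The poset $R$ is $\sigma$-closed in $V$, and it remains so in $V[G]$, since every decreasing $\omega$-sequence in $R$ that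 lies in $V[G]$ lies in $V$. Let $H\subset R$ be generic over $V[G]$. By the product lemma, $G'=\{q\cup r:q\in G,\ r\in H\}$ is generic for $j(Q)$ over $V$, hence over $M$.

Every $q\in Q$ lies in $V_\lambda$, so $j(q)=q$, and $j$ maps $G$ into $G'$. Therefore $j^*(\dot a[G])=j(\dot a)[G']$ defines an elementary embedding $j^*:V[G]\to M[G']$ extending $j$: if $V[G]\models\varphi(\dot a[G])$, then some $q\in G$ forces $\varphi(\dot a)$, so in $M$ the condition $j(q)\in G'$ forces $\varphi(j(\dot a))$.

Let $B=[\theta]^{\le\omega_1}$, computed in $V[G]$, and $b^*=\{j(y):y<\theta\}$. The bijection $j\upharpoonright\theta:\theta\to b^*$ belongs to $M$. By elementarity, $j(\lambda)$ is the $\omega_2$ of $M[G']$, and $\theta<j(\lambda)$; so $b^*$ is a subset of $j(\theta)$ of size at most $\omega_1$ in $M[G']$, that is, $b^*\in j^*(B)$. In $V[G][H]$ let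
\[
W=\{Z\in\mathcal P(B)^{V[G]}:b^*\in j^*(Z)\}.
\]
This is a set of $V[G][H]$, because the members of $\mathcal P(B)^{V[G]}$ have names in a set $\mathcal N\in V$ and $j\upharpoonright\mathcal N\in V$. As $j^*$ preserves intersections and $j^*(B\setminus Z)=j^*(B)\setminus j^*(Z)$, $W$ is an ultrafilter. It is fine since $j^*(\{b:y\in b\})=\{b\in j^*(B):j(y)\in b\}$ contains $b^*$. It is $V[G]$-$\sigma$-complete since $j^*(\bigcap_nZ_n)=\bigcap_nj^*(Z_n)$ for sequences in $V[G]$. The definition of $W$ is uniform in $H$, so $P=R$ and the canonical name for $W$ witness (G).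
\end{proof}

\subsection{Countable closed sets with a missing limit}

Let ${\sim_0}\supseteq{\sim_1}\supseteq\cdots$ be equivalence relations on a set $E$. For $A\subset E$ put
\[
\operatorname{cl}_*(A)=\{x\in E:\text{for every $n$ there is $y\in A$ with }y\sim_nx\}\supset A .
\]
This is the closure in the topology in which the classes of $x$ form a neighborhood base at $x$. A \emph{finitary operation} on $E$ is a map $t:E^m\to E$ with $m<\omega$, and $Y\subset E$ is \emph{$\mathcal T$-closed} if it is closed under all operations in $\mathcal T$.

\begin{lemma}[ZFC]\label{lem:closure}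
Let $\kappa$ be an infinite cardinal, let each $\sim_n$ have at most $\kappa$ classes, and let $|E|>\kappa$. For every countable family $\mathcal T$ of finitary operations on $E$ there is a countable $\mathcal T$-closed set $a\subset E$ with $\operatorname{cl}_*(a)\ne a$.
\end{lemma}

For $\kappa=\omega$ one picks a point in every class of every $\sim_n$ and closes under $\mathcal T$; the resulting countable $a$ has $\operatorname{cl}_*(a)=E$. For larger $\kappa$ a countable set need not meet all classes, and we argue by contradiction: if no limit is ever missing, then $E$ splits into countably many sets, the $n$-th of which meets each $\sim_n$-class at most once.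

\begin{proof}
Suppose that $\operatorname{cl}_*(a)=a$ for all countable $\mathcal T$-closed $a$. Then $\operatorname{cl}_*(Y)=Y$ for every $\mathcal T$-closed $Y$: if $y_n\in Y$ and $y_n\sim_nx$ for all $n$, let $a\subset Y$ be the closure of $\{y_n:n<\omega\}$ under $\mathcal T$, which is countable; then $x\in\operatorname{cl}_*(a)=a\subset Y$.

Call $\nu:Y\to\omega$ a \emph{splitting} of $Y$ if $x\ne y$ and $\nu(x)=\nu(y)=n$ imply $x\not\sim_ny$. We show by induction on $|Y|$ that every $\mathcal T$-closed $Y$ has a splitting. If $Y$ is countable, take $\nu$ injective. Let $|Y|=\mu>\omega$ and $Y=\{y_i:i<\mu\}$. Put $Y_0=\emptyset$, and for $0<i<\mu$ let $Y_i$ be the closure of $\{y_l:l<i\}$ under $\mathcal T$. Then $|Y_i|\le|i|+\omega<\mu$, the $Y_i$ increase with union $Y$, and $Y_i=\bigcup_{l<i}Y_l$ for limit $i$ because the operations are finitary. Hence every $y\in Y$ lies in $Y_{i+1}\setminus Y_i$ for exactly one $i=i(y)$. Let $\nu_{i+1}$ be a splitting of $Y_{i+1}$. Since $y\notin Y_{i(y)}=\operatorname{cl}_*(Y_{i(y)})$, there is $m(y)$ such that no element of $Y_{i(y)}$ is $\sim_{m(y)}$-equivalent to $y$. Put $\nu(y)=2^{m(y)}3^{\nu_{i(y)+1}(y)}$.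

Let $x\ne y$ and $\nu(x)=\nu(y)=n$. If $i(x)=i(y)=i$, then $\nu_{i+1}(x)=\nu_{i+1}(y)=k\le n$, so $x\not\sim_ky$. If $i(x)<i(y)$, then $x\in Y_{i(y)}$, so $x\not\sim_{m(y)}y$, and $m(y)\le n$. As the relations decrease, $x\not\sim_ny$ in both cases.

In particular $E$ has a splitting $\nu$. Each $\nu^{-1}(n)$ has at most $\kappa$ elements, so $|E|\le\kappa$, a contradiction.
\end{proof}

\subsection{The discrete set in the square}

Theorem~\ref{thm:yes} follows from Lemma~\ref{lem:model} and the next theorem.

\begin{theorem}\label{thm:G}
Assume \textup{(G)} and that every singular cardinal of cofinality $\omega$ is a strong limit. Then every space with $(\ast)$ is Lindel\"of.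
\end{theorem}

\begin{proof}
Suppose that $X$ satisfies $(\ast)$ and is not Lindel\"of, and take $\kappa,\mathcal U,\mathcal J$ from Section~\ref{sec:zfc}. By Theorem~\ref{thm:zfc}(a), $\kappa$ is a strong limit and $\mathcal U=\bigcup_l\mathcal U_l$ with $|\mathcal U_l|<\kappa$.

\medskip
\emph{Step 1: the generic decomposition.} For each $b\in[X]^{\le\omega_1}$, Theorem~\ref{thm:zfc}(b) gives compact sets $C_n^b\subset X$ with $b\subset\bigcup_nC_n^b$. Let $Z_{x,n}=\{b:x\in C_n^b\}$. Take $P,\dot W$ from (G) for $Y=X$, and let $\dot B_n$ be a name for $\{x\in X:Z_{x,n}\in W\}$. The rest of the proof takes place in $V$ and uses only that $P$ is $\sigma$-closed and that the relation $q\Vdash x\in\dot B_n$ has the following properties.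
\begin{enumerate}
\item[(B1)] If $q\Vdash x\in\dot B_n$ and $r\le q$, then $r\Vdash x\in\dot B_n$.
\item[(B2)] For all $q\in P$ and $x\in X$ there are $r\le q$ and $n$ with $r\Vdash x\in\dot B_n$.
\item[(B3)] If $a\subset X$ is countable and $q\Vdash x\in\dot B_n$ for all $x\in a$, then $\overline a$ is compact.
\end{enumerate}
(B1) is a general property of forcing. For (B2) we show that every extension satisfies $x\in\bigcup_nB_n$. Otherwise the complements of all $Z_{x,n}$ are in $W$, and so is $\{b:x\in b\}$. These sets form a sequence in $V$, so their intersection is in $W$; but it is empty, since $x\in b$ implies $x\in C_n^b$ for some $n$. For (B3), let $a\neq\emptyset$. The sets $Z_{x,n}$, $x\in a$, form a sequence in $V$, so $q$ forces $\bigcap_{x\in a}Z_{x,n}\in\dot W$. Hence this set of $V$ has an element $b$, and $a\subset C_n^b$.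

If $P$ has a single element, (B2) and (B3) are \eqref{eq:special}.

\medskip
\emph{Step 2: unseparated pairs.} Call $(\Phi,\mathcal V)$ a \emph{test} if $\Phi$ is a set of fewer than $\kappa$ continuous functions $X\to[0,1]$ and $\mathcal V\subset\mathcal U$ is countable. Two points \emph{agree on $\Phi$} if every $f\in\Phi$ has the same value at both. We claim:
\begin{quote}
There are $n^*<\omega$ and $p^*\in P$ such that for every test $(\Phi,\mathcal V)$ and every $q\le p^*$ there are $q'\le q$ and points $x\ne x'$ in $X\setminus\bigcup\mathcal V$ that agree on $\Phi$, with $q'\Vdash x,x'\in\dot B_{n^*}$.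
\end{quote}
Suppose not. Then we can choose $p_0\ge p_1\ge\cdots$ and tests $(\Phi_n,\mathcal V_n)$ such that no condition below $p_n$ forces into $\dot B_n$ two distinct points of $X\setminus\bigcup\mathcal V_n$ that agree on $\Phi_n$. Let $p_\omega$ be a lower bound of the $p_n$, and $E=X\setminus\bigcup_n\bigcup\mathcal V_n$. Then $E\notin\mathcal J$, so $|E|>\kappa$ by \eqref{eq:J}. For $x,x'\in E$ let $x\sim_nx'$ if $x$ and $x'$ agree on $\Phi_0\cup\dots\cup\Phi_n$. These relations decrease, and $\sim_n$ has at most $2^{\omega+|\Phi_0|+\dots+|\Phi_n|}<\kappa$ classes. By the choice of $p_n$,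
\begin{equation}\label{eq:one}
r\le p_\omega,\quad e,x\in E,\quad e\sim_nx,\quad r\Vdash e,x\in\dot B_n\quad\Longrightarrow\quad e=x .
\end{equation}
So below any condition, each $\sim_n$-class has at most one forced representative in $\dot B_n$, but different conditions may choose different representatives, and we cannot simply count. Instead we turn the choice of representatives into operations on $E$ and apply Lemma~\ref{lem:closure}.

For $q\le p_\omega$, $y\in E$ and $n<\omega$ choose $c(q,y,n)\le q$ and $d(q,y,n)\in E$ as follows. If there are $q'\le q$ and $e\in E$ with $e\sim_ny$ and $q'\Vdash e\in\dot B_n$, let $c(q,y,n)=q'$ and $d(q,y,n)=e$ for one such pair. Otherwise let $c(q,y,n)=q$ and $d(q,y,n)=y$. Define maps $\gamma_n:E^n\to P$ and operations $t_n:E^{n+1}\to E$ by $\gamma_0=p_\omega$ and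
\[
\gamma_{n+1}(y_0,\dots,y_n)=c\bigl(\gamma_n(y_0,\dots,y_{n-1}),y_n,n\bigr),\qquad t_n(y_0,\dots,y_n)=d\bigl(\gamma_n(y_0,\dots,y_{n-1}),y_n,n\bigr).
\]
By Lemma~\ref{lem:closure} there are a countable $a\subset E$ closed under all $t_n$, a point $x\in E\setminus a$, and $y_n\in a$ with $y_n\sim_nx$ for all $n$. The conditions $q_n=\gamma_n(y_0,\dots,y_{n-1})$ decrease; let $q$ be a lower bound. By (B2) there are $r\le q$ and $n$ with $r\Vdash x\in\dot B_n$. Since $r\le q_n$ and $x\sim_ny_n$, the first case occurs in the definition of $c(q_n,y_n,n)=q_{n+1}$. So $e=t_n(y_0,\dots,y_n)\in a$ satisfies $e\sim_ny_n\sim_nx$ and $q_{n+1}\Vdash e\in\dot B_n$. By (B1), $r\Vdash e,x\in\dot B_n$, and \eqref{eq:one} gives $x=e\in a$. This contradiction proves the claim.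

\medskip
\emph{Step 3: construction of $D$.} Let $S_k=\prod_{l<k}[\mathcal U_l]^{\le\omega}$ and $S=\bigcup_kS_k$; the only element of $S_0$ is the empty sequence. As $\kappa$ is a strong limit, $|S_k|<\kappa$. Fix a well-order $\prec$ of $S$ in which shorter sequences come first. The predecessors of $s\in S_k$ lie in $S_0\cup\dots\cup S_k$, so there are fewer than $\kappa$ of them. By recursion along $\prec$ we choose conditions $q_s\le p^*$, points $x_s\ne x_s'$ and continuous $f_s:X\to[0,1]$. Write $D_s=\{(x_u,x'_u):u\prec s\}$.

Suppose that the objects are chosen for all $u\prec s$ and that $D_s$ is discrete. By $(\ast)$, $\pi_1(\overline{D_s})$ is $\sigma$-compact, so a countable $\mathcal V_s\subset\mathcal U$ covers it. Let $q=p^*$ if $s$ is empty, and otherwise $q=q_{s^-}$, where $s^-\prec s$ is $s$ without its last entry. Apply Step 2 to $q$ and the test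
\[
\Phi=\{f_u:u\prec s\},\qquad\mathcal V=\mathcal V_s\cup\bigcup_{l<|s|}s(l).
\]
We obtain $q_s\le q$ and points $x_s\ne x'_s$ outside $\bigcup\mathcal V$ that agree on $\Phi$, with $q_s\Vdash x_s,x_s'\in\dot B_{n^*}$. Since $X$ is Tychonoff, there is a continuous $f_s$ with $f_s(x_s)=0$ and $f_s(x'_s)=1$.

The open set
\[
O_s=\{(y,y'):f_s(y)<\tfrac12<f_s(y')\}\setminus\overline{D_s}
\]
contains $(x_s,x'_s)$, because $x_s\notin\bigcup\mathcal V_s\supset\pi_1(\overline{D_s})$. It contains no $(x_u,x'_u)$ with $u\prec s$, as these points are in $D_s$, and none with $s\prec u$, as then $f_s(x_u)=f_s(x'_u)$. So every $D_s$ is discrete, the recursion goes through, and $D=\{(x_s,x_s'):s\in S\}$ is discrete.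

\medskip
\emph{Step 4: following a branch.} By $(\ast)$, a countable $\mathcal V^*\subset\mathcal U$ covers $\pi_1(\overline D)$. Let $g(l)=\mathcal V^*\cap\mathcal U_l$, so that $g\upharpoonright k\in S_k$ for all $k$. The conditions $q_{g\upharpoonright k}$ decrease; a lower bound forces all points $x_{g\upharpoonright k}$ and $x'_{g\upharpoonright k}$ into $\dot B_{n^*}$. By (B3) the sets $\{x_{g\upharpoonright k}:k<\omega\}$ and $\{x'_{g\upharpoonright k}:k<\omega\}$ have compact closures, so the sequence of pairs $(x_{g\upharpoonright k},x'_{g\upharpoonright k})$ lies in a compact set and has a cluster point $(z,z')\in\overline D$. Both coordinates are needed here: they place $z$ in $\pi_1(\overline D)$, the set that $\mathcal V^*$ is known to cover, and not merely in $\overline{\pi_1(D)}$. Take $U\in\mathcal V^*$ with $z\in U$, and $l$ with $U\in\mathcal U_l$; then $U\in g(l)$. Since $U\times X$ is a neighborhood of $(z,z')$, we have $x_{g\upharpoonright k}\in U$ for infinitely many $k$. But for $k>l$ the point $x_{g\upharpoonright k}$ was chosen outside $\bigcup g(l)\supset U$. This contradiction completes the proof.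
\end{proof}

The strong limit hypothesis was used twice, to bound the number of $\sim_n$-classes and the sizes of the levels $S_k$. The $\sigma$-closure of $P$ gave three lower bounds: $p_\omega$ and $q$ in Step 2, and the bound along the branch in Step 4. Of complete regularity, only the separation of two points by a continuous function was needed. The square was used in Step 3 and, through Theorem~\ref{thm:zfc}(b), in Steps 1 and 2.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Diagonals and discrete subsets of squares},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf}.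

\bibitem{menas}
Menas, Trans. AMS 223 (1976).

\end{thebibliography}
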